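# Clumpy riffle shuffles: a lower bound above $\max[\tfrac32,\tfrac1{1-q}]\log_2 n$

## 1. Adjacent pairs that are never separated

How many riffle shuffles does it take to mix $n$ cards if the cards tend to fall in clumps? The model has one parameter $q\in[0,1)$, and it is easiest to describe through its inverse. Throughout, $p=2^{q-1}$.

**Definition (clumpy riffle shuffle).** Label the cards with elements of $\{0,1\}$, going from the top of the deck to the bottom. The top card's label is a fair coin flip. Each later card independently receives the same label as the card directly above it with probability $p$, and the opposite label otherwise. Move all cards labelled $0$ above all cards labelled $1$, keeping the relative order within each label class. This is one *inverse shuffle*; the clumpy riffle shuffle of parameter $q$ is the inverse of this permutation.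

For $q=0$ we have $p=\frac12$, the labels are i.i.d. fair bits, and this is the Gilbert–Shannon–Reeds (GSR) riffle shuffle.

*Example.* Let $n=4$ and let the labels be $0,1,1,0$ from the top. The deck $1,2,3,4$ becomes $1,4,2,3$. This labelling has probability $\frac12(1-p)\,p\,(1-p)$. Cards $2,3$ received equal labels and are still adjacent, in the same order.

Let $Q_q$ be the law of the shuffle on $S_n$, $Q_q^m$ its $m$-fold convolution (the law after $m$ independent shuffles), $U$ the uniform law, and $\|\mu-\nu\|_{TV}=\max_A|\mu(A)-\nu(A)|$. Two elementary facts will be used all the time.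

* $\|Q_q^m-U\|_{TV}$ is nonincreasing in $m$, because $U*Q_q=U$ and convolution with a probability measure does not increase total variation distance.
* Inversion is a bijection of $S_n$ that preserves $U$, and reversing the order of i.i.d. factors does not change the law of their product. So we may run $m$ inverse shuffles instead of $m$ shuffles: the distance to $U$ is the same.

*The case $n=2$, by hand.* The labels $00,11,01$ leave the two cards in place, and $10$ swaps them, with probability $\frac{1-p}2$. After $m$ steps $P(\text{identity})-P(\text{swap})=(1-2\cdot\frac{1-p}2)^m=p^m$, so $\|Q_q^m-U\|_{TV}=\frac12p^m$. The rate $p^m=2^{-(1-q)m}$ at which an adjacent pair survives is visible already.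

The Bayer–Diaconis theorem says that for $q=0$, $\frac32\log_2n+O_\epsilon(1)$ shuffles are necessary and sufficient to get $\|Q_0^m-U\|_{TV}<\epsilon$. Conjecture 3.1 of "Clumpy Riffle Shuffles" (http://mathematics.stanford.edu/wp-content/uploads/2013/08/Wager-Honors-Thesis-2011.pdf) proposes the following for general $q$: for each $q\in[0,1)$ and $\epsilon\in(0,1)$ there is a constant $C=C(q,\epsilon)$ such that for all $n$

* (sufficiency) $\|Q_q^m-U\|_{TV}<\epsilon$ whenever $m\ge\max[\frac32,\frac1{1-q}]\log_2n+C$;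
* (necessity) $\|Q_q^m-U\|_{TV}\ge\epsilon$ whenever $m\le\max[\frac32,\frac1{1-q}]\log_2n-C$.

The term $\frac1{1-q}$ is the larger one when $q\ge\frac12$, and then the necessity half is easy: count the pairs that have never been separated.

**Theorem 1.** Let $q\in[0,1)$, $\epsilon\in(0,1)$. There is $C$ with $\|Q_q^m-U\|_{TV}\ge\epsilon$ whenever $m\le\frac1{1-q}\log_2n-C$.

*Proof.* We take $C>0$, so that for $n=1$ no $m\ge0$ satisfies the hypothesis, and let $n\ge2$. Run inverse shuffles from the ordered deck. Let $E_t$ be the set of $i<n$ such that cards $i$ and $i+1$ received equal labels in each of steps $1,\dots,t$. Adjacent cards with equal labels stay adjacent in the same order, so for $i\in E_t$ card $i$ is directly above card $i+1$ after $t$ steps.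

**Step 1 (law of $|E_m|$).** We count the survivors. Given the past, the elements of $E_{t-1}$ correspond to distinct adjacent pairs of positions. The events "equal labels" for distinct adjacent pairs of positions are independent, each of probability $p$. So each survivor survives one more step independently with probability $p$, and $|E_m|\sim\mathrm{Bin}(n-1,p^m)$.

**Step 2 (comparison with $U$).** We show that a uniform deck has far fewer adjacent successions. By monotonicity in $m$ it suffices to treat $m=\lfloor\frac{\log_2n}{1-q}-C\rfloor$ when this is $\ge0$. Put $H=2^{(1-q)C}$. Then $p^m=2^{-(1-q)m}\ge H/n$ and $E|E_m|=(n-1)p^m\ge H/2$. The variance of a binomial variable is at most its mean, so Chebyshev's inequality gives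
$$P(|E_m|<H/4)\le P\big(|E_m|<\tfrac12E|E_m|\big)\le\frac4{E|E_m|}\le\frac8H .$$
Let $N$ be the number of positions $x$ such that the card at $x+1$ equals (card at $x$)$+1$. Then $N\ge|E_m|$. Under $U$, each $x<n$ has this property with probability $\frac{n-1}{n(n-1)}=\frac1n$, so $EN=\frac{n-1}n<1$ and $P_U(N\ge H/4)\le4/H$. Thus the distance is at least $1-12/H$, which is $\ge\epsilon$ for $C$ large. $\square$

For $q\ge\frac12$ this is the necessity half of the conjecture. What changes when $q<\frac12$?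

## 2. Below $q=\tfrac12$: correlations that outlive the pairs

The count of unseparated pairs stops carrying information at a definite time. If $m\ge\frac1{1-q}\log_2n+C$ then $E|E_m|=(n-1)p^m\le2^{-(1-q)C}$, so typically no such pair is left. For $q=0$ that time is about $\log_2n$, while the truth is $\frac32\log_2n$. For $q<\frac12$ we must detect something weaker than adjacency from the start. It turns out that the conjectured value $\frac32$ is not what comes out.

**Theorem 2.** Let $0<q<\frac12$, $\epsilon\in(0,1)$. There is $C=C(q,\epsilon)$ such that for all $n$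
$$\|Q_q^m-U\|_{TV}\ge\epsilon\quad\text{whenever}\quad m\le\Big(1+\frac1{2(1-q)}\Big)\log_2n-C .$$

*The conjecture is false.* For $0<q<\frac12$ we have $1+\frac1{2(1-q)}>\frac32$ because $1-q<1$, and $1+\frac1{2(1-q)}>\frac1{1-q}$ because $1-q>\frac12$. So for every constant $C'$, at $m=\lceil\max[\frac32,\frac1{1-q}]\log_2n+C'\rceil$ the distance is $\ge\epsilon$ for all large $n$. Hence the sufficiency half fails for every $q\in(0,\frac12)$ and every $\epsilon\in(0,1)$.

**Corollary 3.** For all $q\in[0,1)$, at least $\max\big[1+\frac1{2(1-q)},\frac1{1-q}\big]\log_2n-C(q,\epsilon)$ shuffles are necessary. This exceeds the conjectured threshold by a multiple of $\log_2n$ exactly for $0<q<\frac12$, and equals the conjectured main term for $q=0$ and $q\ge\frac12$. In particular the necessity half of the conjecture holds for all $q\in[0,1)$.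

*Proof.* For $q=0$ the maximum is $\frac32$ and the statement is contained in the Bayer–Diaconis theorem. For $0<q<\frac12$ it is Theorem 2. For $q\ge\frac12$ we have $\frac1{2(1-q)}\ge1$, so the maximum is $\frac1{1-q}\ge2>\frac32$, and Theorem 1 applies. $\square$

No matching upper bound is proved here. The sufficiency half for $q\in[\frac12,1)$ is not settled by these notes, and whether the number of shuffles in Corollary 3 suffices for $0<q<1$ is not proved either.

**The computation behind Theorem 2.** Put $\alpha=1-q$, so $p=2^{-\alpha}$, and $e(\theta)=e^{2\pi\mathrm i\theta}$. Give the card $c$ the value $e(c/n)$, let $u_x$ be the value of the card at position $x$, and consider the neighbor correlation $T=\sum_{x<n}\bar u_xu_{x+1}$. For a uniform deck $T$ has size $\sqrt n$. For a shuffled deck, trace an adjacent pair backwards. If its two cards were in the same pile in each of the last $s$ inverse shuffles, then $s$ steps earlier their distance was some $D_s$, and $(D_k)$ is a Galton–Watson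 process whose offspring law has generating function $g(z)=pz+\cdots$. Suppose that after $R=\lfloor\log_2n\rfloor$ steps the correlation at distance $d$ is about $nz^d$ with $0<|z|<1$ bounded away from $0$ and $1$. Then after $R+s$ steps
$$T\approx n\,E z^{D_s}=n\,g_s(z)\approx n\,p^s\,Q(z),$$
where $g_s$ is the $s$-th iterate of $g$. The signal $np^s=n2^{-\alpha s}$ stays above the noise $\sqrt n$ as long as $s<\frac1{2\alpha}\log_2n$. The total is $(1+\frac1{2\alpha})\log_2n$. For $q=0$ this is $\frac32\log_2n$.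

The rest of the notes turns this into a proof. Three things must be controlled: the random fluctuation around the backward formula, the pairs that straddle the two piles, and the passage from "correlation $nz^d$ for each fixed $d$" to a statement about $g_s$, which weights distances up to about $2^s$.

## 3. Labels, gaps and a Galton–Watson process

From now on $0<q<\frac12$, so $\alpha=1-q\in(\frac12,1)$ and $p=2^{-\alpha}\in(\frac12,2^{-1/2})$. Put $\rho=2p-1\in(0,1)$. Constants $c,C>0$ depend only on $q$ unless indicated, and may change from line to line. We write $\|Z\|_r=(E|Z|^r)^{1/r}$.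

**Decks.** Let $\pi_t(x)$ be the card at position $x$ after $t$ independent inverse shuffles, $\pi_0(x)=x$. In step $t$ the positions $1,\dots,n$ of $\pi_{t-1}$ get labels $l(1),\dots,l(n)$; $N_0$ is the number of $0$s and $N_1=n-N_0$. Let $\phi_t(x)$ be the location of the $x$-th $0$ if $x\le N_0$, and of the $(x-N_0)$-th $1$ if $x>N_0$. Then $\pi_t=\pi_{t-1}\circ\phi_t$ and $\pi_m=\phi_1\circ\cdots\circ\phi_m$. By Section 1, $\|\mathrm{law}(\pi_m)-U\|_{TV}=\|Q_q^m-U\|_{TV}$. Put
$$u_x^{(t)}=e(\pi_t(x)/n),\qquad |u_x^{(t)}|=1,\qquad \sum_{x=1}^nu_x^{(t)}=0\quad(n\ge2).$$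

**Labels.** The label chain is a stationary, reversible Markov chain, invariant under $0\leftrightarrow1$. In each step we extend it, independently of $\pi_{t-1}$, to a stationary chain indexed by $\mathbb Z$. Given the labels up to $Y$, the distance from $Y$ to the next location with the label $l(Y)$ has law
$$\mu(1)=p,\qquad\mu(j)=(1-p)^2p^{j-2}\quad(j\ge2):$$
for $j\ge2$ the chain must change, stay $j-2$ times, and change back. Successive gaps between equal labels are i.i.d. with law $\mu$; the tails are exponential and the mean is $p+\sum_{i\ge0}(i+2)(1-p)^2p^i=p+p+2(1-p)=2$. The generating function is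
$$g(z)=pz+\frac{(1-p)^2z^2}{1-pz}=\frac{z(p-\rho z)}{1-pz},\qquad 1-g(z)=(1-z)\frac{1-\rho z}{1-pz}.\tag{1}$$
For the first formula use $-p^2+(1-p)^2=1-2p=-\rho$; for the second, $1-2pz+\rho z^2=(1-z)(1-\rho z)$, as $1+\rho=2p$.

**Refresh representation.** Here is a construction of the labels from independent variables. Take independent $\kappa_Y,\beta_Y$ $(1\le Y\le n)$ with $\beta_Y$ fair bits, $\kappa_1=1$, and $P(\kappa_Y=1)=1-\rho$, $P(\kappa_Y=0)=\rho$ for $Y\ge2$. Put $l(Y)=\beta_Y$ if $\kappa_Y=1$ (a *refresh point*), and $l(Y)=l(Y-1)$ otherwise. The probability of repeating a label is $\rho+\frac{1-\rho}2=p$, so this is the right law. For example, $\kappa=(1,0,1,0)$ and $\beta=(0,1,1,0)$ give the labels $0,0,1,1$.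

**Lemma 4.** Let $\chi_Y=(-1)^{l(Y)}$, $1\le Y\le N$, with any initial law of $l(1)$, and let $|v_Y|\le1$ be constants. Then
$$P\Big(\max_{y\le N}\Big|\sum_{Y\le y}\chi_Yv_Y\Big|\ge\lambda\sqrt N\Big)\le Ce^{-c\lambda^2}\qquad(\lambda>0).$$
In particular the $L^4$ norm of the maximum is at most $C\sqrt N$.

*Proof.* Since $E[\chi_Y\mid\text{past}]=(2p-1)\chi_{Y-1}=\rho\chi_{Y-1}$, the variables $\eta_Y=\chi_Y-\rho\chi_{Y-1}$ are martingale differences with $|\eta_Y|\le2$. Put $c_Y=\sum_{j\ge0}\rho^jv_{Y+j}$ with $v=0$ beyond $N$. Then $|c_Y|\le\frac1{1-\rho}$ and $v_Y=c_Y-\rho c_{Y+1}$, so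
$$\sum_{Y\le y}\chi_Yv_Y=\sum_{Y=1}^y\chi_Yc_Y-\rho\sum_{Y=2}^{y+1}\chi_{Y-1}c_Y=\chi_1c_1+\sum_{Y=2}^y\eta_Yc_Y-\rho\chi_yc_{y+1}.$$
The maximal Azuma–Hoeffding inequality says that a real martingale started at $0$ with increments bounded by $b$ satisfies $P(\max_{y\le N}|M_y|\ge x)\le2e^{-x^2/(2Nb^2)}$. Apply it to the real and imaginary parts of the middle sum. The two boundary terms are at most $\frac2{1-\rho}$ together. If $\lambda\sqrt N\ge\frac4{1-\rho}$ they use up at most half of $\lambda\sqrt N$; otherwise $\lambda\le\frac4{1-\rho}$ and the bound is trivial once $C$ is large. The $L^4$ bound follows by integrating the tail. $\square$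

We shall apply this with $v$ random but independent of the labels, by conditioning on $v$.

**Galton–Watson process.** Let $D_k^{(d)}$ be the Galton–Watson process with offspring law $\mu$ and $D_0^{(d)}=d$; $D_k=D_k^{(1)}$. With $g_k=g^{\circ k}$ we have $Ez^{D_k^{(d)}}=g_k(z)^d$ and $ED_k^{(d)}=d2^k$. Write $w_k^{(d)}(j)=P(D_k^{(d)}=j)$ and $w_k=w_k^{(1)}$; for instance $w_0(j)=1[j=1]$ and $w_1=\mu$. Since $\mu$ has finite variance, the martingale $D_k/2^k$ is bounded in $L^2$, so $D_k/2^k\to W$ in $L^2$ with $EW=1$. Put $\Psi(\lambda)=E\,e(\lambda W)$. Conditioning on the first generation gives $\Psi(2\lambda)=g(\Psi(\lambda))$.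

*Example ($q=0$, outside our range but explicit).* Here $p=\frac12$, $\rho=0$, $\mu(j)=2^{-j}$, $g(z)=\frac z{2-z}$. Then $\frac1{g(z)}-1=2(\frac1z-1)$, so $\frac1{g_k(z)}=1+2^k(\frac1z-1)$ and $2^kg_k(z)\to\frac z{1-z}$. This is the limit $Q$ of the heuristic, with its singularity at $z=1$. Moreover $\Psi(\lambda)=\frac1{1-2\pi\mathrm i\lambda}$, the transform of the exponential law.

**Lemma 5.** $0<|\Psi(\lambda)|<1$ for $\lambda\in[\frac12,1]$.

*Proof.* In $|z|\le1$, (1) gives $g(z)=0$ only at $z=0$, since $p/\rho>1$. So $\Psi(\lambda)=0$ would give $\Psi(2^{-j}\lambda)=0$ for all $j$, contradicting continuity and $\Psi(0)=1$. Next, if $|z|\le1$ and $|g(z)|=|\sum_j\mu(j)z^j|=1$ then, as $\mu(1),\mu(2)>0$, we need $|z|=1$ and $z,z^2$ of the same argument, so $z=1$. Hence $|\Psi(\lambda)|=1$ would give $\Psi(2^{-j}\lambda)=1$ for all $j\ge1$, contradicting $\Psi'(0)=2\pi\mathrm iEW=2\pi\mathrm i\ne0$. $\square$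

We note for later what was just shown: $|g(z)|<1$ on $\overline{\mathbb D}\setminus\{1\}$.

## 4. Tracing neighbors backwards

**Definition (correlations).** For a finite sequence $a=(a_1,\dots,a_N)$ let $F_d(a)=\sum_{x=1}^{N-d}\bar a_xa_{x+d}$ ($0$ if $d\ge N$), and
$$G_k^{(d)}(a)=\sum_{j\ge1}w_k^{(d)}(j)F_j(a)=\sum_{i<j}w_k^{(d)}(j-i)\bar a_ia_j,\qquad G_k=G_k^{(1)}.$$
So $G_0^{(d)}=F_d$. The test statistic is $T=F_1(u^{(m)})$.

**Step 1 (one shuffle).** We compute $E[F_j(u^{(t)})\mid\pi_{t-1}]$. Pairs $(x,x+j)$ of new positions in the same pile correspond exactly to old positions $Y<Y'\le n$ with equal labels and exactly $j-1$ positions with that label strictly between. This has probability $\mu^{*j}(Y'-Y)$. Hence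
$$E[F_j(u^{(t)})\mid\pi_{t-1}]=\sum_{j'}\mu^{*j}(j')F_{j'}(u^{(t-1)})+E[X_j^{(t)}\mid\pi_{t-1}],\quad X_j^{(t)}=\sum_{x\le N_0<x+j\le n}\bar u_x^{(t)}u_{x+j}^{(t)}.\tag{2}$$
The *crossing term* $X_j^{(t)}$ collects the pairs that straddle the two piles; there are at most $j$ of them, so $|X_j^{(t)}|\le j$.

*Check for $n=2$, $j=1$.* Write $v=u^{(t-1)}$. The labels $00,11$ have total probability $p$ and give the same-pile pair $\bar v_1v_2$. The labels $01$ and $10$, of probability $\frac{1-p}2$ each, give the crossing terms $\bar v_1v_2$ and $\bar v_2v_1$. The sum is $pF_1(v)+(1-p)\,\mathrm{Re}(\bar v_1v_2)$, in agreement with $\mu(1)=p$.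

**Step 2 (telescoping).** We iterate (2) over a time interval $t_0<t\le t_1$. Given $D_k^{(d)}=j$, the law of $D_{k+1}^{(d)}$ is $\mu^{*j}$, so $\sum_jw_k^{(d)}(j)\mu^{*j}=w_{k+1}^{(d)}$. With $k=t_1-t$, (2) gives $E[G_k^{(d)}(u^{(t)})\mid\pi_{t-1}]=G_{k+1}^{(d)}(u^{(t-1)})+\varepsilon_t$, and summing over $t$,
$$F_d(u^{(t_1)})=G_{t_1-t_0}^{(d)}(u^{(t_0)})+\sum_{t=t_0+1}^{t_1}(\xi_t+\varepsilon_t),\tag{3}$$
where
$$\xi_t=G_k^{(d)}(u^{(t)})-E[G_k^{(d)}(u^{(t)})\mid\pi_{t-1}],\qquad\varepsilon_t=\sum_jw_k^{(d)}(j)E[X_j^{(t)}\mid\pi_{t-1}].$$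
The $\xi_t$ are martingale differences, and $|\varepsilon_t|\le\sum_jw_k^{(d)}(j)j=d2^k$.

**Where crude bounds stop.** A sensible first attempt is to take $t_0=0$, where everything is explicit. But the trivial bound for the crossing terms is then $\sum_{t\le m}2^{m-t}\approx2^m$, far more than $n$ for $m>\log_2n$. So we start at $t_0=R=\lfloor\log_2n\rfloor$ and put $m=R+s$. Now the trivial bound is $\sum|\varepsilon_t|\le2^s$, to be compared with the signal $np^s=n2^{-\alpha s}$. It exceeds the signal as soon as $2^{(1+\alpha)s}>n$, that is for $s>\frac1{1+\alpha}\log_2n$, and $\frac1{1+\alpha}<\frac1{2\alpha}$ because $\alpha<1$. At the target $s\approx\frac1{2\alpha}\log_2n$ the signal is of order $\sqrt n$ while $2^s\approx n^{1/(2\alpha)}$ is a larger power. The fluctuations have a similar, milder problem: a bound $E|\xi_t|^2\le Cn$ in each step gives $Cns$ in total, and the extra factor $s\asymp\log n$ would cost an additive multiple of $\log_2\log_2n$ in $s$.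

What gets past both points is square-root cancellation. From time $R$ on, the sum of $u^{(t)}$ over any block of $\ell$ consecutive positions is only of size $\sqrt\ell$ (Section 7). To use it we sum by parts against the weights $w_k$, so we need bounds for the differences of $w_k$; these come from $g_k$ near the unit circle.

## 5. The iterates of $g$ near the unit circle

**Lemma 6.** (a) There is $\gamma>0$ such that at every point of $\Omega=\{z\ne1:|z|\le1+\gamma|1-z|\}$ all $g_k$ are defined and analytic (in a neighborhood), and $|g_k(z)|\le C\min\{1,(2^k|1-z|)^{-\alpha}\}$.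

(b) With $K=2^k$ and $d\ge1$ fixed, for $i\ge0$, $0<|\theta|\le\frac12$ and $f(\theta)=g_k(e(\theta))^d$:
$$|f^{(i)}(\theta)|\le C_{i,d}|\theta|^{-i}(K|\theta|)^{-\alpha},\qquad|f^{(i)}(\theta)|\le C_{i,d}K^i.$$
Moreover $ED_k^i\le C_iK^i$.

(c) $p^{-k}g_k\to Q$ uniformly on compact subsets of $\overline{\mathbb D}\setminus\{1\}$; $Q$ is continuous there, analytic in $\mathbb D$, $|Q(z)|\le C|1-z|^{-\alpha}$, and $Q(z)\ne0$ for $z\ne0$.

The picture is this. Near $1$ the map $g$ doubles the distance to $1$, since $g'(1)=2$. A point at distance $|1-z|$ therefore needs about $\log_2(1/|1-z|)$ steps to get away from $1$. After that it is attracted to $0$, where $g'(0)=p=2^{-\alpha}$. This gives $(2^k|1-z|)^{-\alpha}$. Part (a) is stated on a region larger than the disc because (b) will be obtained from Cauchy's estimates on discs of radius proportional to $|1-z|$ around points of the circle.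

*Proof.* **Step 1 (growth near $1$).** We make the doubling precise. Let $h(z)=\frac{1-\rho z}{1-pz}$, so $1-g(z)=(1-z)h(z)$ and $h(1)=\frac{1-\rho}{1-p}=2$. On $|1-z|\le\frac15$ the function $h$ has neither pole nor zero, because $1/\rho>1/p>\sqrt2$. So there is $L$ with $|\log(h(z)/2)|\le L|1-z|$ there. Fix $0<r_0\le\frac1{20}$ with $12Lr_0\le\log1.1$. On $|1-z|\le4r_0$ we get $|h|\ge2e^{-4Lr_0}\ge\frac32$. Suppose $|1-g_i(z)|\le4r_0$ for all $i<k$. These quantities grow by factors $\ge\frac32$, so $\sum_{i<k}|1-g_i(z)|\le4r_0\sum_{j\ge0}(\frac23)^j=12r_0$. Since $1-g_k(z)=(1-z)\prod_{i<k}h(g_i(z))$,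
$$2^k|1-z|/1.1\le|1-g_k(z)|\le1.1\cdot2^k|1-z|.\tag{4}$$

**Step 2 (decay away from $1$).** We show $|g_k|\le Cp^k$ on a neighborhood of $K_0=\{|z|\le1,\ |1-z|\ge r_0/2\}$. For $|z|\le r<1$ we have $|g(z)|\le\sum_j\mu(j)r^{j-1}|z|=\frac{g(r)}r|z|$, and $\frac{g(r)}r<1$; iterating, $|g_i(z)|\le(\frac{g(r)}r)^i|z|$. On a compact subset of $\overline{\mathbb D}\setminus\{1\}$ we have $|g|\le r$ for some $0<r<1$. Hence $g_k\to0$ geometrically and uniformly there. Choose $k_0$ with $|g_{k_0}|\le\frac14$ on $K_0$. For $i<k_0$ the set $g_i(K_0)\subset\overline{\mathbb D}$ has positive distance from the pole $1/p$. By continuity and compactness there is $\varepsilon>0$ such that on $\mathcal N=\{\mathrm{dist}(z,K_0)\le\varepsilon\}$ the $g_i$, $i\le k_0$, are analytic and bounded and $|g_{k_0}|\le\frac12$. On $|z|\le\frac12$ we have $|g_i(z)|\le\theta_0^i|z|$ with $\theta_0=2g(\frac12)<1$. By (1) also $|g(z)|\le p|z|(1+C|z|)$ there. So $|g_k(z)|\le p^k|z|\prod_i(1+C\theta_0^i)\le Cp^k$. Composing with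 $g_{k_0}$: all $g_k$ are analytic in a neighborhood of each point of $\mathcal N$, and $|g_k|\le Cp^k$ on $\mathcal N$ for all $k\ge0$.

**Step 3 (part (a)).** We combine the two regimes. Let $\gamma\le\frac13$ be small, to be fixed. From $|z|\le1+\gamma(1+|z|)$, points of $\Omega$ satisfy $|z|\le\frac{1+\gamma}{1-\gamma}\le1+3\gamma$. Let $z'=z$ if $|z|\le1$, and $z'=z/|z|$ otherwise. Then $|z-z'|=(|z|-1)^+\le\gamma|1-z|$.

*Suppose $|1-z|>r_0$.* Then $|1-z'|\ge(1-\gamma)|1-z|\ge r_0/2$, so $z'\in K_0$. Also $|z-z'|\le3\gamma\le\varepsilon$ for $\gamma$ small, so $z\in\mathcal N$. As $|1-z|\le3$, $|g_k(z)|\le Cp^k=C2^{-\alpha k}\le C'(2^k|1-z|)^{-\alpha}$.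

*Suppose $0<|1-z|\le r_0$.* Let $\tau=\min\{i:|1-g_i(z)|>r_0\}\ge1$, which is finite by the lower bound in (4). Now (4) with $k=\tau-1$ gives $2^{\tau-1}|1-z|\le1.1r_0$, and with $k=\tau$ it gives $r_0<1.1\cdot2^\tau|1-z|$. So
$$r_0/1.1<2^\tau|1-z|\le2.2r_0 .$$
We compare $g_\tau(z)$ with $g_\tau(z')$. For $y$ in the segment $[z,z']$ we have $|1-y|\le2|1-z|$. Inductively by (4), $|1-g_i(y)|\le2.2\cdot2^i|1-z|\le2.42r_0$ for $i\le\tau-1$, so Step 1 applies to $y$ with $k=\tau$. Since $g'(1)=2$, $|g'(\zeta)|\le2(1+C|1-\zeta|)$ for $|1-\zeta|\le4r_0$. With $\sum_{i<\tau}|1-g_i(y)|\le12r_0$ this gives $|g_\tau'(y)|=\prod_{i<\tau}|g'(g_i(y))|\le C2^\tau$. Hence $|g_\tau(z)-g_\tau(z')|\le C2^\tau\gamma|1-z|\le C'\gamma\le\min(\varepsilon,r_0/2)$ for $\gamma$ small. As $g_\tau(z')\in\overline{\mathbb D}$ and $|1-g_\tau(z')|\ge r_0-\frac{r_0}2$, we get $g_\tau(z')\in K_0$ and so $g_\tau(z)\in\mathcal N$. Thus the orbit of $z$ stays within $r_0$ of $1$ before time $\tau$ and is in $\mathcal N$ at time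 $\tau$, so all $g_k$ are analytic at $z$. For $k\ge\tau$, $|g_k(z)|\le Cp^{k-\tau}=Cp^k2^{\alpha\tau}\le C'(2^k|1-z|)^{-\alpha}$. For $k<\tau$, $|g_k(z)|\le1+r_0$ and $2^k|1-z|\le1.1r_0\le1$, so the claimed bound holds too. In all cases $|g_k(z)|\le C$.

**Step 4 (part (b)).** We apply Cauchy's estimates. Let $|z|=1$, $z\ne1$. If $|\zeta-z|\le\frac\gamma2|1-z|$ then $|1-\zeta|\ge\frac12|1-z|$ and $|\zeta|\le1+\frac\gamma2|1-z|\le1+\gamma|1-\zeta|$, so $\zeta\in\Omega$. By (a) and Cauchy,
$$|g_k^{(i)}(z)|\le C_i|1-z|^{-i}\min\{1,(K|1-z|)^{-\alpha}\}.$$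
In particular $|g_k^{(i)}(z)|\le C_iK^i$ when $|1-z|\ge\frac{r_0}{2K}$. For points closer to $1$: if $|1-\zeta|\le r_0/K$ then inductively by (4) $|1-g_i(\zeta)|\le1.1r_0$ for $i\le k$. So $g_k$ is analytic and bounded on this disc, and Cauchy's estimate with radius $\frac{r_0}{2K}$ gives $|g_k^{(i)}(z)|\le C_iK^i$ for $|1-z|\le\frac{r_0}{2K}$, including $z=1$. The value $g_k^{(i)}(1)$ is the $i$-th factorial moment of $D_k$. Since $D_k^i$ is a linear combination of factorial powers of order $\le i$ and $K\ge1$, $ED_k^i\le C_iK^i$.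

For $(g_k^d)^{(a)}$ expand by the product rule into products $\prod_lg_k^{(i_l)}$ with $\sum i_l=a$. Bounding every factor by $C|1-z|^{-i_l}\min\{1,(K|1-z|)^{-\alpha}\}$, and keeping the last minimum for one factor only, gives $C|1-z|^{-a}(K|1-z|)^{-\alpha}$; bounding every factor by $CK^{i_l}$ gives $CK^a$. Finally $\frac d{d\theta}F(e(\theta))=2\pi\mathrm i\,e(\theta)F'(e(\theta))$, so for $i\ge1$ the $i$-th $\theta$-derivative of $f$ is a combination of $e(a\theta)(g_k^d)^{(a)}(e(\theta))$, $1\le a\le i$. As $4|\theta|\le|1-e(\theta)|\le2\pi|\theta|$, $|\theta|^{-a}\le C|\theta|^{-i}$ and $K^a\le K^i$, (b) follows; for $i=0$ it is direct.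

**Step 5 (part (c)).** We write $p^{-k}g_k$ as a product. By (1), $g(z)=pz\,\varkappa(z)$ with $\varkappa(z)=\frac{1-(\rho/p)z}{1-pz}$, so $p^{-k}g_k(z)=z\prod_{i<k}\varkappa(g_i(z))$. On $\overline{\mathbb D}$ the function $\varkappa$ is analytic and nonvanishing, and $\varkappa(z)=1+O(|z|)$. By Step 2, $g_i\to0$ geometrically and uniformly on compact subsets of $\overline{\mathbb D}\setminus\{1\}$. So the product converges uniformly there to a nonvanishing limit, and $Q(z)=z\prod_i\varkappa(g_i(z))$ has the stated regularity and is nonzero for $z\ne0$. The bound on $Q$ follows from (a) and $p^{-k}=2^{\alpha k}$. $\square$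

## 6. Differences of the weights $w_k$

**Lemma 7.** Let $w=w_k^{(d)}$, $K=2^k$, $\nabla w(j)=w(j)-w(j-1)$ ($w=0$ on $j\le0$). Constants may depend on $d$. For $j\ge1$, $0\le b\le3$, $M\ge b+1$:
$$|\nabla^bw(j)|\le CK^{-\alpha}j^{\alpha-1-b},\qquad|\nabla^bw(j)|\le C_Mj^{-M}K^{M-b-1}.$$
Consequently
$$w\le CK^{-\alpha},\quad\sum_jj|\nabla w(j)|\le C,\quad\sum_jj^{1/2}|\nabla w(j)|\le CK^{-1/2},\quad\sum_jj^2|\nabla^3w(j)|\le CK^{-\alpha}.\tag{5}$$

*Proof.* **Step 1 (Fourier representation).** We collect bounds for the transform. We have $\nabla^bw(j)=\int_{-1/2}^{1/2}H(\theta)e(-j\theta)\,d\theta$ with $H(\theta)=(1-e(\theta))^bg_k(e(\theta))^d$, smooth and periodic. The $a$-th derivative of $(1-e(\theta))^b$ is $O(|\theta|^{(b-a)^+})$. By Leibniz and Lemma 6(b), using $(b-a)^+-(i-a)\ge b-i$ and $|\theta|\le\frac12$,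
$$|H^{(i)}(\theta)|\le C|\theta|^{b-i}(K|\theta|)^{-\alpha},\qquad|H^{(i)}(\theta)|\le C\sum_a|\theta|^{(b-a)^+}K^{i-a}\le CK^{i-b}\ \text{ for }|\theta|\le\tfrac1K .$$

**Step 2 (first bound).** We split at $|\theta|=\frac1{2j}$. The inner part contributes at most $CK^{-\alpha}\int_0^{1/(2j)}\theta^{b-\alpha}d\theta\le CK^{-\alpha}j^{\alpha-1-b}$. On the outer part integrate by parts $b+1$ times. The boundary terms at $\pm\frac12$ cancel by periodicity. Those at $\pm\frac1{2j}$ are at most $Cj^{-i-1}\cdot j^{i-b}K^{-\alpha}j^\alpha$, $0\le i\le b$. The last integral is at most $Cj^{-b-1}K^{-\alpha}\int_{1/(2j)}^\infty\theta^{-1-\alpha}d\theta$. All are $\le CK^{-\alpha}j^{\alpha-1-b}$.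

**Step 3 (second bound).** We integrate by parts $M$ times over the whole period. Here $\int_{|\theta|\le1/K}|H^{(M)}|\le CK^{M-b-1}$, and $\int_{|\theta|>1/K}|H^{(M)}|\le CK^{-\alpha}\int_{1/K}^\infty\theta^{b-M-\alpha}d\theta\le CK^{M-b-1}$.

**Step 4 (the sums (5)).** Use the first bound for $j\le K$ and the second for $j>K$, with $M=3$ for $b=1$ and $M=4$ for $b=3$. The first claim is $b=0$. For the others,
$$\sum_jj|\nabla w(j)|\le CK^{-\alpha}\sum_{j\le K}j^{\alpha-1}+CK\sum_{j>K}j^{-2}\le C,$$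
$$\sum_jj^{1/2}|\nabla w(j)|\le CK^{-\alpha}\sum_{j\le K}j^{\alpha-3/2}+CK\sum_{j>K}j^{-5/2}\le CK^{-1/2}\quad(\alpha>\tfrac12),$$
$$\sum_jj^2|\nabla^3w(j)|\le CK^{-\alpha}\sum_{j\le K}j^{\alpha-2}+C\sum_{j>K}j^{-2}\le CK^{-\alpha}\quad(\alpha<1).\ \square$$

## 7. Square-root cancellation in blocks

A *circular interval* is an interval $I$ of $\mathbb Z/n$; for $n=5$, $\{4,5,1\}$ is one. Let $S_I(u)=\sum_{x\in I}u_x$, and $R=\lfloor\log_2n\rfloor$, so $2^R\in(\frac n2,n]$.

**Lemma 8.** For all $n\ge2$, $t\ge R$ and circular intervals $I$: $\|S_I(u^{(t)})\|_4\le C|I|^{1/2}$.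

*Proof.* **Step 1 (macroscopic bound).** We first show that every block sum is at most of order $2^{-t}n+\sqrt n$. Let $P_t^*=\max_x|\sum_{i\le x}u_i^{(t)}|$, $v=u^{(t-1)}$, $M_t=\max_y|\sum_{Y\le y}\chi_Yv_Y|$ and $y=\phi_t(x)$. If $x\le N_0$,
$$\sum_{i\le x}u_i^{(t)}=\sum_{Y\le y}1[l(Y)=0]v_Y=\tfrac12\sum_{Y\le y}v_Y+\tfrac12\sum_{Y\le y}\chi_Yv_Y .$$
If $x>N_0$ the sum is $\frac12\sum_{Y\le n}(1+\chi_Y)v_Y+\frac12\sum_{Y\le y}(1-\chi_Y)v_Y$, and $\sum_{Y\le n}v_Y=0$. In both cases $P_t^*\le\frac12P_{t-1}^*+M_t$. By Lemma 4, conditionally on $\pi_{t-1}$, $\|M_t\|_4\le C\sqrt n$; iterating from $P_0^*\le n$, $\|P_t^*\|_4\le2^{-t}n+C\sqrt n$. Any interval is a difference of two prefixes, and a wrapping one is the complement of such an interval. Since the total sum is $0$, $|S_I(u^{(t)})|\le2P_t^*$ for all circular $I$.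

For $|I|\ll n$ this is too weak. To do better we use that a block of length $\ell$ comes from a block of length about $2\ell$ one step earlier, with the sum halved.

**Step 2 (recursion in the length).** Let $\sigma_\ell(t)=\sup_{|I|=\ell}\|S_I(u^{(t)})\|_4$. We claim that for $1\le\ell\le n/8$, $t\ge1$,
$$\sigma_\ell(t)\le\tfrac12\sigma_{2\ell}(t-1)+C\sqrt\ell.\tag{6}$$
Fix $I$ with $|I|=\ell$ and let $v=u^{(t-1)}$, extended $n$-periodically. Since $N_0-\frac n2=\frac12\sum\chi_Y$, Lemma 4 shows that the event $\min(N_0,N_1)<\ell$ has probability $\le Ce^{-cn}$. It contributes at most $n(Ce^{-cn})^{1/4}=O(1)$ to the $L^4$ norm of $S_I$. Off this event, $I$ crosses at most one of the two cyclic pile boundaries $N_0|N_0{+}1$ and $n|1$: crossing both would force $I$ to contain a full pile and two further positions. So one of the four cases below occurs.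

For each case we give a circular interval $J$ of length $2\ell$, determined by the labels of step $t$, and an error variable $\mathcal R\ge0$, defined on the whole probability space with $\|\mathcal R\|_4\le C\sqrt\ell$, such that in that case $|S_I(u^{(t)})-\frac12S_J(v)|\le\mathcal R$. This proves (6): let $J$ be the interval of the case that occurs (arbitrary of length $2\ell$ otherwise). It is a function of the labels, hence independent of $\pi_{t-1}$, so $\|S_J(v)\|_4\le\sigma_{2\ell}(t-1)$, and the four errors are added.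

We use that a sum of $N$ i.i.d. centered variables with finite fourth moment has $L^4$ norm at most $C\sqrt N$.

*Case 1: $I=[a,b]\subset[1,N_0]$.* Let $Y_a,Y_b$ be the locations of the $a$-th and $b$-th $0$ at positions $\ge1$ of the infinite chain, and $J=[Y_a,Y_a+2\ell)$ mod $n$. In this case $S_I=\sum_{Y=Y_a}^{Y_b}1[l(Y)=0]v_Y$. It differs from $\sum_{Y_a\le Y<Y_a+2\ell}1[l(Y)=0]v_Y$ by at most $|Y_b-Y_a-2(\ell-1)|+1$. Here $Y_b-Y_a$ is a sum of $\ell-1$ i.i.d. gaps of mean $2$, so this error has $L^4$ norm $\le C\sqrt\ell$. Next,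
$$\sum_{Y_a\le Y<Y_a+2\ell}1[l(Y)=0]v_Y=\tfrac12S_J(v)+\tfrac12\sum_{Y_a\le Y<Y_a+2\ell}\chi_Yv_Y .$$
By the strong Markov property, given $Y_a$ and $\pi_{t-1}$ the labels from $Y_a$ on form the chain started at $0$. Lemma 4 with $N=2\ell$ bounds the last sum in $L^4$ by $C\sqrt\ell$.

*Case 2: $I=[a,b]\subset[N_0+1,n]$.* The new position $n+1-i$ holds the card at the location of the $i$-th $1$ counted from the bottom. The chain read from position $n$ upwards, with labels exchanged, has the same law. So this is Case 1 for the reversed deck, with the chain extended to positions $\le0$.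

*Case 3: $I=[a,n]\cup[1,b]$ with $a>N_0$, $b\le N_0$, both parts nonempty.* With $\ell_1=n-a+1$, $S_I$ is the sum of $v$ over the last $\ell_1$ ones and the first $b$ zeros, and $\ell_1+b=\ell$. Take $J=[n-2\ell_1+1,n]\cup[1,2b]$. If $Y_b$ is the location of the $b$-th zero, the part over the zeros differs from
$$\sum_{Y\le2b}1[l(Y)=0]v_Y=\tfrac12S_{[1,2b]}(v)+\tfrac12\sum_{Y\le2b}\chi_Yv_Y$$
by at most $|Y_b-2b|$. Since $Y_b$ is $Y_1$ plus $b-1$ i.i.d. gaps and $Y_1$ has exponential tails, $\|Y_b-2b\|_4\le C\sqrt b$. Lemma 4 handles the $\chi$-sum. The part over the ones is the mirror image.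

*Case 4: $I=[a,b]$, $a\le N_0<b$.* With the random numbers $\ell_1=N_0-a+1$, $\ell_2=b-N_0$, $\ell_1+\ell_2=\ell$, $S_I$ is the sum over the last $\ell_1$ zeros and the first $\ell_2$ ones. Take $J=[n-2\ell_1+1,n]\cup[1,2\ell_2]$. Let $Y_j$ be the location of the $j$-th $1$ from the top in the infinite chain. As in Case 3, with $1[l=1]=\frac12(1-\chi)$, the part over the ones differs from $\frac12S_{[1,2\ell_2]}(v)$ by at most $\max_{j\le\ell}|Y_j-2j|+\max_{y\le2\ell}|\sum_{Y\le y}\chi_Yv_Y|$; the maxima take care of the randomness of $\ell_2$. Since $Y_j-Y_1-2(j-1)$ is a martingale in $j$, Doob's $L^4$ inequality (the maximum of a martingale has $L^4$ norm at most $\frac43$ times that of its last term) and Lemma 4 bound the $L^4$ norms by $C\sqrt\ell$. The part over the zeros is the mirror image.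

**Step 3 (iteration).** We run (6) until the block is macroscopic. Let $t\ge R$, so $2^{-t}n\le2$, let $|I|=\ell\le n$, and let $j\ge0$ be minimal with $2^j\ell>n/8$. If $j\ge1$ then $2^j\ell\le n/4$, so $2^j\le n/4$ and $j\le R\le t$. By (6), applied $j$ times, and Step 1,
$$\sigma_\ell(t)\le2^{-j}\cdot2\big(2^{-(t-j)}n+C\sqrt n\big)+C\sum_{i<j}2^{-i}(2^i\ell)^{1/2}\le2\cdot2^{-t}n+C2^{-j}\sqrt n+C\sqrt\ell .$$
The first term is at most $4$. Since $2^{-j}<8\ell/n$ and $\ell\le n$, the second is at most $8C\ell/\sqrt n\le8C\sqrt\ell$. $\square$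

## 8. The martingale part: deleting a run

We need the conditional variance of $G_k^{(d)}(u^{(t)})$ given $\pi_{t-1}$. In the refresh representation, resampling one pair $(\kappa_Y,\beta_Y)$ moves a whole run of cards from one pile to the other, possibly very far. The remedy: *delete the run from both decks*. What remains is the same sequence. So we estimate the effect of deleting a run.

For $a=(a_1,\dots,a_n)$ let $a^-$ be $a$ with the entries $x,\dots,x+r-1$ deleted ($x+r-1\le n$). Put $A_{x,r}(a)=G(a)-G(a^-)$ with $G=G_k^{(d)}$, $w=w_k^{(d)}$, $K=2^k$. Pairs on the same side of the run keep their distance; pairs on opposite sides come closer by $r$. Hence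
$$A_{x,r}=\sum_{\substack{i<j\\ \{i,j\}\cap[x,x+r)\ne\emptyset}}w(j-i)\bar a_ia_j+\sum_{i<x,\ j\ge x+r}\big[w(j-i)-w(j-i-r)\big]\bar a_ia_j.\tag{7}$$
For $n=3$, $x=2$, $r=1$ this reads $A=w(1)(\bar a_1a_2+\bar a_2a_3)+[w(2)-w(1)]\bar a_1a_3$, which is indeed $G(a_1,a_2,a_3)-G(a_1,a_3)$.

**Lemma 9.** (i) If $|a_i|\le1$ for all $i$, then $|A_{x,r}(a)|\le C_dr$. (ii) For $d=1$, $t\ge R$ and fixed $x,r$: $\|A_{x,r}(u^{(t)})\|_2\le Cr^2K^{-1/2}$.

*Proof.* **Step 1 (the deterministic bound (i)).** The first sum of (7) is at most $2r$ because $\sum w=1$. In the second, write $e=j-i-r\ge1$. At most $e$ pairs have a given $e$, and $|w(e+r)-w(e)|\le\sum_{h=1}^r|\nabla w(e+h)|$. So the second sum is at most $\sum_{h=1}^r\sum_e(e+h)|\nabla w(e+h)|\le r\sum_jj|\nabla w(j)|\le C_dr$ by (5).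

**Step 2 (pairs that meet the run, in $L^2$).** Now $d=1$ and $a=u^{(t)}$, zero padded off $[1,n]$. The rearrangements below are legitimate since block sums are bounded (by $n$) and $w$ decays faster than any power. Pairs inside the run contribute at most $r^2\max w\le Cr^2K^{-\alpha}\le Cr^2K^{-1/2}$. Let $i$ be in the run and $j=x+r+b$, $b\ge0$. Put $c'=x+r-i\ge1$ and $B_b=\sum_{b'=0}^ba_{x+r+b'}$. Summation by parts gives
$$\sum_{b\ge0}w(b+c')a_{x+r+b}=\sum_{b\ge0}\big(w(b+c')-w(b+c'+1)\big)B_b .$$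
By Lemma 8, $\|B_b\|_2\le C(b+1)^{1/2}\le C(b+c'+1)^{1/2}$. So the norm is at most $C\sum_jj^{1/2}|\nabla w(j)|\le CK^{-1/2}$ by (5). The same holds for $i<x$ and $j$ in the run. Summing over the run, these pairs contribute at most $CrK^{-1/2}$.

**Step 3 (pairs across the run, in $L^2$).** Put $V(e)=w(e+r)-w(e)$, $A_y=\sum_{y'=0}^y\bar a_{x-1-y'}$, and write $i=x-1-y$, $j=x+r+b$, $e=y+b+1$. Summation by parts in $b$ and then in $y$ turns the second sum of (7) into
$$\sum_{y,b\ge0}\big[V(e)-2V(e+1)+V(e+2)\big]A_yB_b .$$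
By Lemma 8, $\|A_yB_b\|_2\le\|A_y\|_4\|B_b\|_4\le C(y+1)^{1/2}(b+1)^{1/2}\le Ce$. At most $e$ pairs $(y,b)$ give the same $e$. The bracket equals $\nabla^2w(e+2+r)-\nabla^2w(e+2)=\sum_{h=1}^r\nabla^3w(e+2+h)$. So the norm is at most $\sum_eCe^2\sum_{h=1}^r|\nabla^3w(e+2+h)|\le Cr\sum_jj^2|\nabla^3w(j)|\le CrK^{-\alpha}$ by (5). Adding the contributions proves (ii). $\square$

**Lemma 10.** (i) For fixed $d$ and all $t\ge1$: $E|\xi_t|^2\le C_dn$ in (3). (ii) For $d=1$, $t\ge R$, $t\ge1$, $k=t_1-t$: $E|\xi_t|^2\le Cn2^{-k/2}$.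

*Proof.* We recall the Efron–Stein inequality: for independent $Z_1,\dots,Z_n$ and square integrable $f$, $E|f-Ef|^2\le\frac12\sum_YE|f(Z)-f(Z^{(Y)})|^2$, where $Z^{(Y)}$ has $Z_Y$ replaced by an independent copy.

**Step 1 (reduction to deletions).** We condition on $\pi_{t-1}$ and apply this to $Z_Y=(\kappa_Y,\beta_Y)$ and $f=G_k^{(d)}(u^{(t)})$. Let $r_Y$ be the length of the run from $Y$ up to (excluding) the next refresh point after $Y$, or to $n$. It depends only on $\kappa_{Y+1},\kappa_{Y+2},\dots$, and $P(r_Y\ge r)\le\rho^{r-1}$. Resampling $(\kappa_Y,\beta_Y)$ changes the labels $l$ to $l'$. Either $l'=l$, or exactly the labels of this run, which are constant under both $l$ and $l'$, are flipped. In the deck produced by $l$ (by $l'$) the cards of the run occupy consecutive positions in the same order, starting at the new position $x(Y)$ (resp. $x'(Y)$) of the card at $Y$. Deleting these cards gives the same sequence for $l$ and $l'$. So the change of $G$ is $A_{x(Y),r_Y}(l)-A_{x'(Y),r_Y}(l')$,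 where the argument indicates the deck. As $l,l'$ are exchangeable given $\pi_{t-1}$ and the other coordinates,
$$E|\xi_t|^2\le\tfrac12\sum_YE\,2\big(|A(l)|^2+|A(l')|^2\big)=2\sum_YE|A_{x(Y),r_Y}(u^{(t)})|^2 .$$

**Step 2 (conclusion).** We insert Lemma 9. Part (i) follows from Lemma 9(i) and $Er_Y^2\le C$. For (ii) note that both $x(Y)$ and $r_Y$ are random, while Lemma 9(ii) is for fixed $x,r$. But $Y\mapsto x(Y)$ is a bijection, so for $r_Y\le r_*:=K^{1/10}$ we may sum over all $x$ and all $r\le r_*$; for larger $r_Y$ we use Lemma 9(i):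
$$E|\xi_t|^2\le2\sum_{r\le r_*}\ \sum_{x\le n-r+1}E|A_{x,r}(u^{(t)})|^2+C\sum_YE[r_Y^2;r_Y>r_*]\le Cn\big(r_*^5K^{-1}+K^{-1/2}\big)\le CnK^{-1/2},$$
since $\sum_{r\le r_*}r^4\le r_*^5=K^{1/2}$ and the exponential tail of $r_Y$ beats any power of $K$. $\square$

## 9. Pairs that straddle the two piles

The crossing term $X_d$ pairs cards near the bottom of the deck (the last zeros) with cards near the top (the first ones). The locations at the two ends are almost independent, so the conditional expectation nearly factors, and each factor is a smooth average of $v=u^{(t-1)}$ over a window of width about $\sqrt j$ near position $2j$. Square-root cancellation in the window makes such an average of size $j^{-1/4}$.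

**Lemma 11.** For $t\ge R+1$ and $1\le d\le n/16$: $E\big|E[X_d^{(t)}\mid\pi_{t-1}]\big|\le Cd^{1/2}+Cde^{-cn}$.

*Proof.* Let $v=u^{(t-1)}$, extended by $0$ off $[1,n]$. Let $b_i$ be the location of the $i$-th zero from the bottom and $a_j$ that of the $j$-th one from the top. The pair $(x,x+d)$ with $x=N_0-i+1$ consists of the $i$-th last zero and the $(d+1-i)$-th one, so
$$X_d=\sum_{i=1}^d\bar v_{b_i}v_{a_{d+1-i}}1[i\le N_0,\ d+1-i\le N_1].$$

**Step 1 (decoupling top and bottom).** We replace $E[X_d\mid\pi_{t-1}]$ by a sum of products. Let $h=\lfloor n/4\rfloor$, $W_1=[1,h]$, $W_2=[n-h+1,n]$. Since $n\ge16d\ge16$, $h\ge n/5$, so $d\le\frac5{16}h$. By Lemma 4, outside an event of probability $\le Ce^{-cn}$ there are at least $d$ ones in $W_1$ and $d$ zeros in $W_2$. Off this exceptional event $X_d=f(l|_{W_1},l|_{W_2})$ with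
$$f=\sum_{i=1}^d\bar v_{b_i}1[b_i\in W_2]\,v_{a_{d+1-i}}1[a_{d+1-i}\in W_1],$$
where $a_j$ is read from $l|_{W_1}$ and $b_i$ from $l|_{W_2}$, and a term is $0$ if the location does not exist. Always $|f|,|X_d|\le d$. So $E[X_d\mid\pi_{t-1}]=E[f\mid\pi_{t-1}]+O(de^{-cn})$. For strings $A,B$ on $W_1,W_2$ the Markov property gives, with $\Delta=n-2h+1\ge n/2$,
$$P(A,B)=P(A)P(B)\cdot2P\big(l(n-h+1)=B_1\mid l(h)=A_h\big)=P(A)P(B)(1\pm\rho^\Delta),$$
because the chain agrees with its value $\Delta$ steps earlier with probability $\frac12(1+\rho^\Delta)$. So replacing the joint law of the two strings by the product of its marginals changes $E[f\mid\pi_{t-1}]$ by at most $d\rho^\Delta$. Under the product law the expectation factors in each term. Extending each of the two independent chains to a one-sided infinite chain (downwards from $1$, upwards from $n$) and dropping the indicators changes each factor, which is at most $1$ in modulus, by at most $P(a_d>h)\le Ce^{-cn}$, and similarly for $b$. Hence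
$$E[X_d\mid\pi_{t-1}]=\sum_{i=1}^dV_i'V_{d+1-i}+O(de^{-cn}),\qquad V_j=\sum_YP(a_j=Y)v_Y,\quad V_i'=\sum_YP(b_i=Y)\bar v_Y,$$
with $a_j$ the $j$-th one in the infinite chain started at position $1$ and $b_i$ the $i$-th zero in the infinite chain running upwards from position $n$.

**Step 2 (reduction to one end).** It suffices to show
$$\|V_j\|_2\le Cj^{-1/4},\qquad\|V_i'\|_2\le Ci^{-1/4},\tag{8}$$
since then by Cauchy–Schwarz
$$E\Big|\sum_iV_i'V_{d+1-i}\Big|\le C\sum_{i=1}^di^{-1/4}(d+1-i)^{-1/4}\le Cd^{-1/4}\cdot d^{3/4}=Cd^{1/2}$$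
(in each term the larger of $i$ and $d+1-i$ is at least $d/2$, and $\sum_{i\le d}i^{-1/4}\le Cd^{3/4}$). The second bound in (8) is the first one for the reversed deck with labels exchanged and $v$ conjugated; Lemma 8 is invariant under these operations. For $j=1$, $|V_1|\le1$. Let $j\ge2$.

**Step 3 (a binomial part of $a_j$).** We exhibit a smooth component in the law of $a_j$. Write $\mu=c_0\cdot\frac12(\delta_1+\delta_2)+(1-c_0)\mu'$ with $c_0=2(1-p)^2\in(0,1)$; $\mu'$ is a probability law since $p>(1-p)^2=\mu(2)$. As $a_j$ is $a_1$ plus $j-1$ i.i.d. gaps of law $\mu$, we have $a_j=Z+B$, where $N\sim\mathrm{Bin}(j-1,c_0)$ is the number of gaps of the first kind and, given $N$, $B\sim\mathrm{Bin}(N,\frac12)$ is independent of $Z$. (A gap of the first kind is $1$ plus a fair bit; the ones go into $Z$, the bits into $B$.) Let $\beta_N$ be the probability mass function of $\mathrm{Bin}(N,\frac12)$. Put $y_0=2j$, and let $S(y)=\sum_{y_0<Y\le y}v_Y$ for $y\ge y_0$, $S(y)=-\sum_{y<Y\le y_0}v_Y$ for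 $y<y_0$. Then $v_Y=S(Y)-S(Y-1)$ for all $Y$, and $\|S(y)\|_2\le C|y-y_0|^{1/2}$ by Lemma 8 at time $t-1\ge R$. Summation by parts gives
$$V_j=E_{N,Z}\sum_b\beta_N(b)v_{Z+b}=E_{N,Z}\sum_b\big(\beta_N(b)-\beta_N(b+1)\big)S(Z+b).$$
Since $N,Z$ are independent of $v$, Minkowski's inequality yields
$$\|V_j\|_2\le C\,E_{N,Z}\sum_b|\beta_N(b)-\beta_N(b+1)|\Big(\big|b-\tfrac N2\big|^{1/2}+\big|Z+\tfrac N2-y_0\big|^{1/2}\Big).$$

**Step 4 (two sums over $b$).** We bound the total variation of $\beta_N$ and its first moment. The function $\beta_N$ is nondecreasing up to $b_*=\lfloor N/2\rfloor$ and nonincreasing from there on. So $\sum_b|\beta_N(b)-\beta_N(b+1)|=2\max\beta_N\le C(N+1)^{-1/2}$. By Abel summation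
$$\sum_{b\ge b_*}(\beta_N(b)-\beta_N(b+1))(b-b_*)=\sum_{b>b_*}\beta_N(b)\le1,\qquad\sum_{b<b_*}(\beta_N(b+1)-\beta_N(b))(b_*-b)=\sum_{b\le b_*}\beta_N(b)\le1 .$$
As $|b-\frac N2|\le|b-b_*|+\frac12$ and $\frac12\cdot2\max\beta_N\le1$, we get $\sum_b|\beta_N(b)-\beta_N(b+1)|\,|b-\frac N2|\le3$. By Cauchy–Schwarz $\sum_b|\beta_N(b)-\beta_N(b+1)|\,|b-\frac N2|^{1/2}\le C(N+1)^{-1/4}$, so
$$\|V_j\|_2\le CE(N+1)^{-1/4}+C\big(E(N+1)^{-1}\big)^{1/2}\big(E|Z+\tfrac N2-y_0|\big)^{1/2}.$$

**Step 5 (expectation over $N,Z$).** For $N\sim\mathrm{Bin}(j-1,c_0)$, $E(N+1)^{-1}=\frac{1-(1-c_0)^j}{c_0j}\le\frac1{c_0j}$, and by Jensen $E(N+1)^{-1/4}\le Cj^{-1/4}$. As $Z+\frac N2=E[a_j\mid Z,N]$, Jensen also gives $E|Z+\frac N2-y_0|\le E|a_j-2j|\le C\sqrt j$. So $\|V_j\|_2\le Cj^{-1/4}+Cj^{-1/2}j^{1/4}$, which is (8). $\square$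

## 10. Correlations at time $R=\lfloor\log_2n\rfloor$

Let $\lambda_n=2^R/n\in(\frac12,1]$ and $z_n=\Psi(\lambda_n)$. By Lemma 5 and compactness, $|z_n|\le r_1<1$ for a constant $r_1$.

**Lemma 12.** For fixed $d\ge1$, $F_d(u^{(R)})/n-z_n^d\to0$ in probability as $n\to\infty$.

The natural try is (3) with $t_0=0$, $t_1=R$. It just fails: the trivial bound on the crossing terms is then of order $2^R\asymp n$, the same order as the quantity itself. Starting from a fixed large time $A$ gains a factor $2^{-A}$, and after $A$ steps the deck is still nearly deterministic.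

*Proof.* Fix an integer $A\ge1$, apply (3) with $t_0=A$, $t_1=R$ ($n$ large), and put $k=R-A$.

**Step 1 (crossing terms).** They are small by the trivial bound: $|\varepsilon_t|\le d2^{R-t}$, so $\sum_{t>A}|\varepsilon_t|\le d2^k\le dn2^{-A}$.

**Step 2 (martingale part).** By Lemma 10(i) and orthogonality, $E|\sum\xi_t|^2\le C_dn\log_2n=o(n^2)$.

**Step 3 (the deck at time $A$).** We show that one inverse shuffle is nearly the map $x\mapsto2x$ mod $n$. Let $M=\max_y|\sum_{Y\le y}\chi_Y|$ in one step, and $y=\phi(x)$. Counting labels, for $x\le N_0$ we have $x=\frac12(y+\sum_{Y\le y}\chi_Y)$, so $|\phi(x)-2x|\le M$. For $x>N_0$, $x=\frac12(n+\sum_{Y\le n}\chi_Y)+\frac12(y-\sum_{Y\le y}\chi_Y)$, so $|\phi(x)-(2x-n)|\le2M$. Thus $\phi(x)\equiv2x+O(M)$ mod $n$. Composing $A$ such maps, $\pi_A(x)\equiv2^Ax$ mod $n$ up to an error of at most $2^A\sum_{t\le A}M_t$, where $M_t$ is the $M$ of step $t$ and $EM_t\le C\sqrt n$ by Lemma 4. Since $A$ is fixed, $\delta_n:=\max_x|u_x^{(A)}-e(2^Ax/n)|\to0$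 in probability.

**Step 4 (the main term).** We evaluate $G_k^{(d)}(u^{(A)})$. By Step 3, $|F_j(u^{(A)})/n-(1-\frac jn)^+e(2^Aj/n)|\le2\delta_n$ for all $j\ge1$. Averaging over $w_k^{(d)}$,
$$\Big|\tfrac1nG_k^{(d)}(u^{(A)})-E\,e(2^AD_k^{(d)}/n)\Big|\le2\delta_n+\frac{ED_k^{(d)}}n\le2\delta_n+d2^{-A}.$$
Now $2^AD_k^{(d)}/n=\lambda_nD_k^{(d)}/2^k$ with $\lambda_n\le1$, and $D_k^{(d)}/2^k$ converges in $L^1$ to a sum of $d$ independent copies of $W$ (for suitable versions: $D_k^{(d)}$ is a sum of $d$ independent copies of $D_k$). Hence $E\,e(2^AD_k^{(d)}/n)-\Psi(\lambda_n)^d\to0$.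

Altogether $|F_d(u^{(R)})/n-z_n^d|\le2d2^{-A}+o_P(1)$ for every $A$, which proves the lemma. $\square$

## 11. From fixed distances to the signal $G_s(u^{(R)})$

**Proposition 13.** Let $s=s_n\to\infty$ with $p^{-s}/n\to0$. Then $G_s(u^{(R)})/(np^s)-Q(z_n)\to0$ in probability.

Lemma 12 says that a certain spectral measure is asymptotically a Poisson kernel, tested against each fixed frequency $e(d\theta)$. We must test it against $p^{-s}g_s(e(\theta))$, whose value at $\theta=0$ is $p^{-s}\to\infty$. So weak convergence alone does not suffice: we need to know that the measure puts little mass near $\theta=0$. This is again Lemma 8.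

*Proof.* **Step 1 (spectral measure).** Let $\nu$ be the random measure on $[-\frac12,\frac12]$ with density $\frac1n|\sum_xu_x^{(R)}e(-x\theta)|^2$. By Parseval it is a probability measure. Expanding the square, $F_d(u^{(R)})=n\int e(d\theta)\,d\nu$ for $d\ge0$, so $G_s(u^{(R)})=n\int g_s(e(\theta))\,d\nu$.

**Step 2 (low frequencies).** We bound the mass of $\nu$ near $0$. For $1\le\ell\le n$, Parseval and Lemma 8, with zero padding, give
$$E\int\Big|\sum_{i<\ell}e(i\theta)\Big|^2d\nu=\frac1n\sum_yE\Big|\sum_{i<\ell}u^{(R)}_{y+i}\Big|^2\le\frac{n+\ell}n\,C\ell\le C'\ell ,$$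
where $i$ runs over $0\le i<\ell$. For $|\theta|\le\frac1{2\ell}$, $|\sum_{i<\ell}e(i\theta)|=|\frac{\sin\pi\ell\theta}{\sin\pi\theta}|\ge\frac{2\ell}\pi$ (read as $\ell$ at $\theta=0$). So $E\nu(|\theta|\le\frac1{2\ell})\le C/\ell$. By Lemma 6(a), $p^{-s}|g_s(e(\theta))|\le C|\theta|^{-\alpha}$; also $|g_s|\le1$. For $\eta=2^{-a-1}$, $a\ge1$, cut $|\theta|\le\eta$ into the shells $2^{-i-2}<|\theta|\le2^{-i-1}$ with $i\ge a$, $2^i\le n$, using $\ell=2^i$ on each; what remains lies in $|\theta|\le\frac1{2n}$, where we use $\ell=n$. So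
$$E\int_{|\theta|\le\eta}p^{-s}|g_s(e(\theta))|\,d\nu\le C\sum_{i\ge a}2^{\alpha i}2^{-i}+Cp^{-s}/n\le C\eta^{1-\alpha}+Cp^{-s}/n .$$

**Step 3 (cutting off the singularity).** We replace $p^{-s}g_s$ by $Q$ away from $0$. Let $\omega_\eta$ be a continuous even cutoff, $0\le\omega_\eta\le1$, $\omega_\eta=0$ on $|\theta|\le\eta/2$, $\omega_\eta=1$ on $|\theta|\ge\eta$. Writing $p^{-s}g_s-\omega_\eta Q=\omega_\eta(p^{-s}g_s-Q)+(1-\omega_\eta)p^{-s}g_s$,
$$\Big|\frac{G_s(u^{(R)})}{np^s}-\int\omega_\eta Q(e(\theta))\,d\nu\Big|\le\sup_{|\theta|\ge\eta/2}\big|p^{-s}g_s(e(\theta))-Q(e(\theta))\big|+\int_{|\theta|\le\eta}p^{-s}|g_s(e(\theta))|\,d\nu ,$$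
and the supremum tends to $0$ by Lemma 6(c).

**Step 4 (Poisson kernel).** We identify the limit. Let $P_z(\theta)=\frac{1-|z|^2}{|1-ze(-\theta)|^2}$. Then $\int e(d\theta)P_z\,d\theta=z^d$ for $d\ge0$ and $\bar z^{|d|}$ for $d<0$. By Lemma 12 (and conjugation for $d<0$), $\int e(d\theta)\,d\nu-\int e(d\theta)P_{z_n}d\theta\to0$ in probability for every fixed $d$. Both measures are probability measures, so uniform approximation of the continuous periodic function $\omega_\eta Q(e(\cdot))$ by trigonometric polynomials gives $\int\omega_\eta Q\,d\nu-\int\omega_\eta QP_{z_n}d\theta\to0$ in probability. Since $|z_n|\le r_1<1$, $P_{z_n}\le C$, and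
$$\int(1-\omega_\eta)|Q|P_{z_n}d\theta\le C\int_{|\theta|\le\eta}|\theta|^{-\alpha}d\theta\le C\eta^{1-\alpha}.$$
Finally $\int Q(e(\theta))P_z(\theta)\,d\theta=Q(z)$ for $|z|<1$. With $Q(r\,\cdot)$, $r<1$, in place of $Q$ this is the Poisson formula. Let $r\to1$: since $|1-e(\theta)|\le|1-re(\theta)|+(1-r)\le2|1-re(\theta)|$, we have $|Q(re(\theta))|\le C|1-re(\theta)|^{-\alpha}\le C'|\theta|^{-\alpha}$, which is integrable as $\alpha<1$, and dominated convergence applies.

Combining Steps 2–4, let $n\to\infty$ and then $\eta\to0$. $\square$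

By Lemma 5, Lemma 6(c) and continuity, $c_1:=\min_{\lambda\in[1/2,1]}|Q(\Psi(\lambda))|>0$. So the signal does not vanish: $|Q(z_n)|\ge c_1$ for all $n$.

## 12. Signal $np^s$ against noise $\sqrt n$: proof of Theorem 2

Fix an integer $C_1\ge0$. For $n$ large let $s=\lfloor\frac1{2\alpha}\log_2n\rfloor-C_1$ and $m_n=R+s$. Then $np^s=n2^{-\alpha s}\ge2^{\alpha C_1}\sqrt n$, and $p^{-s}/n\le n^{-1/2}$. By (3) with $d=1$, $t_0=R$, $t_1=m_n$,
$$T=F_1(u^{(m_n)})=G_s(u^{(R)})+\Xi+\mathcal E,\qquad\Xi=\sum_{t=R+1}^{m_n}\xi_t,\quad\mathcal E=\sum_{t=R+1}^{m_n}\varepsilon_t .$$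

**Step 1 (signal).** Proposition 13 applies, so $G_s(u^{(R)})=np^s(Q(z_n)+o_P(1))$ with $|Q(z_n)|\ge c_1$.

**Step 2 (fluctuations).** We show that they have size $\sqrt n$. By orthogonality and Lemma 10(ii), $E|\Xi|^2\le\sum_{k\ge0}Cn2^{-k/2}\le C_2n$, with $C_2$ independent of $C_1$.

**Step 3 (crossing terms).** We show that they are $o(\sqrt n)$. For $j\le n/16$ use Lemma 11. For $j>n/16$ use $|X_j|\le j\le j(16j/n)^M$. For every $M\ge1$,
$$E|\mathcal E|\le\sum_{k<s}\Big(CED_k^{1/2}+Ce^{-cn}ED_k+E\big[D_k(16D_k/n)^M\big]\Big)\le C2^{s/2}+o(1)+C_Ms2^s(2^s/n)^M ,$$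
using $ED_k^{1/2}\le2^{k/2}$, $ED_k=2^k$ and $ED_k^{M+1}\le C_M2^{k(M+1)}$ from Lemma 6(b). As $2^s\le n^{1/(2\alpha)}$ with $\frac1{2\alpha}<1$, taking $M$ large makes the last term $o(1)$. So $E|\mathcal E|\le Cn^{1/(4\alpha)}+o(1)=o(\sqrt n)$.

**Step 4 ($T$ is large after $m_n$ shuffles).** If $|T|<\frac12c_1np^s$ then, outside an event of probability $o(1)$ on which the error in Step 1 or $\mathcal E$ exceeds $\frac18c_1np^s$, we must have $|\Xi|>\frac14c_1np^s$. Hence by Chebyshev
$$P\big(|T|<\tfrac12c_1np^s\big)\le o(1)+\frac{16C_2n}{c_1^2(np^s)^2}\le o(1)+\frac{16C_2}{c_1^2}2^{-2\alpha C_1}.$$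

**Step 5 ($T$ is small for a uniform deck).** We show $E_U|T|^2\le9n$ for $n\ge6$. Expand $E_U|T|^2=\sum_{x,y<n}E_U[\bar u_xu_{x+1}u_y\bar u_{y+1}]$. The terms with $|x-y|\le1$ contribute at most $3n$. For $|x-y|\ge2$ four distinct positions occur. Given the cards at three of them, the fourth factor has conditional mean of modulus at most $\frac3{n-3}$, because $\sum_ce(c/n)=0$. These terms contribute at most $n^2\cdot\frac3{n-3}\le6n$. So
$$P_U\big(|T|\ge\tfrac12c_1np^s\big)\le\frac{4\cdot9n}{c_1^2(np^s)^2}\le\frac{36}{c_1^2}2^{-2\alpha C_1}.$$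

**Step 6 (choice of constants).** As $T$ is a function of the deck, Steps 4 and 5 give
$$\|Q_q^{m_n}-U\|_{TV}\ge1-C_32^{-2\alpha C_1}-o(1),\qquad C_3=C_3(q).$$
Choose $C_1$ with $C_32^{-2\alpha C_1}\le\frac{1-\epsilon}2$. For $n\ge n_0$ the distance at $m_n$ is $\ge\epsilon$, hence by monotonicity also at every $m\le m_n$, and
$$m_n\ge\Big(1+\frac1{2\alpha}\Big)\log_2n-C_1-2 .$$
Enlarging $C$ beyond $C_1+2$ so that no $m\ge0$ satisfies the hypothesis when $n<n_0$ proves Theorem 2. $\blacksquare$
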